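\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Regular polygons inscribed in continuous fields\\ of plane Jordan curves}

\begin{abstract}
Suppose that every $2$-plane $L$ through the origin of $\mathbb R^n$ carries a smooth Jordan curve $\gamma_L\subset L$ that depends continuously on $L$. It was conjectured that some $\gamma_L$ then contains the vertices of a regular $2n$-gon; for $n=2$ this is Shnirel'man's theorem on inscribed squares. We show that the conjecture is false for every $n\ge 3$. For every $N\ge 2n$ we write down strictly convex analytic curves, arbitrarily close to unit circles, none of which has an inscribed regular $N$-gon. In the other direction, if $N$ is a prime with $5\le N\le 2n-1$, or $N=9\le 2n-1$, then an inscribed regular $N$-gon always occurs. Both results come from one construction of a vector bundle over a quotient of the Stiefel manifold: in the first case the bundle has a nowhere vanishing section of a suitable form, in the second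 its Euler class is not zero.
\end{abstract}

\section{The question and the answer}

Let $n\ge 2$ and let $G_2(\mathbb R^n)$ be the Grassmannian of nonoriented $2$-planes in $\mathbb R^n$ through the origin $O$. Let $\gamma_2^n:E_2(\mathbb R^n)\to G_2(\mathbb R^n)$ be the tautological bundle, whose fiber over $L$ is the Euclidean plane $L$ itself. A \emph{field of curves} in $\gamma_2^n$ assigns to each $L\in G_2(\mathbb R^n)$ a Jordan curve $\gamma_L\subset L$. We write $S^1=\mathbb R/2\pi\mathbb Z$ and require the following.
\begin{itemize}
\item[(i)] Each $\gamma_L$ is the image of a $C^2$ embedding $S^1\to L$ with nowhere vanishing derivative.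
\item[(ii)] Every $L_0\in G_2(\mathbb R^n)$ has a neighborhood $U$ and a map $f:U\times S^1\to\mathbb R^n$ such that for each $L\in U$ the map $f(L,\cdot)$ is an embedding as in (i) with image $\gamma_L$, and $f,\partial_tf,\partial_t^2f$ are continuous on $U\times S^1$.
\end{itemize}
The curves need not be convex and need not surround $O$. A regular $N$-gon, always convex, nondegenerate and with $N$ distinct vertices, is \emph{inscribed} in $\gamma_L$ if it lies in $L$ and all its vertices lie on $\gamma_L$, in whatever order along the curve.

\begin{conjecture}[posed in \cite{cross} for continuous fields of ``smooth'' curves]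
Each continuous field of smooth Jordan curves in $\gamma^n_2$ contains a curve with an inscribed regular $2n$-gon.
\end{conjecture}

In \cite{cross} the word ``smooth'' is informal; (i) and (ii) are the meaning given to it here. For $n=2$ there is only one plane, and the statement is Shnirel'man's theorem: a square can be inscribed in every smooth Jordan plane curve.

The number $2n$ comes from counting parameters. A regular $N$-gon in some plane $L$ is given by $L$ ($2n-4$ parameters), its center ($2$), its radius and its angle of rotation ($1$ each), so by $2n$ parameters in all, and being inscribed is $N$ conditions. One expects to be able to avoid regular $N$-gons when $N>2n$. When $N=2n$ one expects finitely many of them for a generic field, and one might hope that some topological count forces at least one; for $n=2$, Shnirel'man's theorem says that there always is one. For $n\ge3$ this hope fails.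

\begin{theorem}\label{thm:avoid}
Let $n\ge3$ and $N\ge 2n$ (in particular $N=2n$). There is a field of curves in $\gamma_2^n$ satisfying {\rm(i)} and {\rm(ii)}, with $C^\infty$ dependence on $L$, consisting of real-analytic strictly convex curves arbitrarily $C^\infty$-close to the unit circles, in which no curve has an inscribed regular $N$-gon.
\end{theorem}

With $N=2n$ this disproves the conjecture for every $n\ge3$. The curves are explicit. For a unit vector $v\in L$ let $v^\perp\in L$ be a unit vector orthogonal to $v$, and consider $v+iv^\perp\in\mathbb C^n$. For $N=2n$ one may take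
\begin{equation}\label{eq:field}
\begin{aligned}
\gamma_L&=\{(1+\varepsilon H(v+iv^\perp))\,v:\ v\in L,\ |v|=1\},\\
H(z)&=\operatorname{Re}\Big[z_3^2-z_1^{2n+2}+\sum_{k=3}^{n-1}z_{k+1}^{\,k}+z_3\,\bar z_1^{\,n+1}\Big]
\end{aligned}
\end{equation}
with $\varepsilon>0$ small.

\begin{theorem}\label{thm:force}
Let $N\ge5$ be odd with $N\nmid\big(\frac{N-1}2\big)!$; equivalently, $N$ is a prime $\ge5$ or $N=9$. If $N\le2n-1$, then every field satisfying {\rm(i)} and {\rm(ii)} in $\gamma_2^n$ contains a curve with an inscribed regular $N$-gon.
\end{theorem}

Thus, if $2n-1\ge5$ is a prime or $9$, the range $N\ge2n$ in Theorem~\ref{thm:avoid} cannot be enlarged. For $n=3$, for example, regular pentagons always occur, while regular $N$-gons can be avoided for each $N\ge6$. We make no claim about the remaining $N<2n$.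

\medskip
\noindent\textbf{The common object.} Each frame of a plane determines a regular $N$-gon inscribed in the unit circle of that plane, with vertices $u_0,\dots,u_{N-1}$. Move its center from $O$ to $c$ and change its radius from $1$ to $r$, where $c$ and $r-1$ are small. To first order, the distance from $O$ of the $j$-th vertex changes by $(r-1)+c\cdot u_j$. These vectors of changes form a $3$-dimensional space $A\subset\mathbb R^N$. Now perturb the circle radially, by $\varepsilon h_j$ in the direction $u_j$. To first order, a polygon near the given one and with the same directions of its radii can be inscribed in the perturbed curve exactly when $(h_j)\in A$. The quotients $\mathbb R^N/A$ form a vector bundle $\mathcal W$ of rank $N-3$ over the $(2n-3)$-dimensional manifold of frames modulo rotation by $2\pi/N$. A nowhere vanishing section of $\mathcal W$ coming from a function that does not see the orientation of the frame yields a field without inscribed $N$-gons; this is Sections \ref{sec:idea}--\ref{sec:functions}. For odd $N$ the bundle $\mathcal W$ is orientable, and a nonzero Euler class forces inscribed $N$-gons;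 this is Section~\ref{sec:force}. For $N=2n$ the rank of $\mathcal W$ equals the dimension of its base.

\section{Frames, polygons, frequencies}\label{sec:frames}

Let $V=V_2(\mathbb R^n)$ be the manifold of orthonormal $2$-frames $(x,y)$ in $\mathbb R^n$, of dimension $2n-3$. We write a frame as $z=x+iy\in\mathbb C^n$. Since $\sum_j z_j^2=|x|^2-|y|^2+2i\,x\cdot y$ and $\sum_j |z_j|^2=|x|^2+|y|^2$,
\[
V=\Big\{z\in\mathbb C^n:\ \sum_j z_j^2=0,\ \sum_j|z_j|^2=2\Big\},
\]
which is compact. In particular $z\neq0$ on $V$, and this is the source of the contradictions in Sections \ref{sec:idea} and \ref{sec:functions}. Put $L_z=\mathrm{span}(x,y)$. For $t\in\mathbb R$,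
\[
e^{-it}z=v+iv^\perp,\qquad v=x\cos t+y\sin t,\quad v^\perp=y\cos t-x\sin t ,
\]
so $v^\perp$ is $v$ turned by $\pi/2$ in the direction from $x$ to $y$. Hence the frames of $L_z$ are the $e^{-it}z$ (rotations) and the $e^{-it}\bar z$ (reflections).

Fix $N\ge4$ and put $\omega=e^{2\pi i/N}$ and
\[
u_j(z)=\operatorname{Re}(\omega^{-j}z)=x\cos\tfrac{2\pi j}N+y\sin\tfrac{2\pi j}N ,\qquad j\in\mathbb Z/N .
\]
The regular $N$-gons in a plane $L$ are exactly those with vertices $c+ru_j(z)$, where $c\in L$, $r>0$ and $z$ is a frame of $L$. Note that $u_j(\omega^{-1}z)=u_{j+1}(z)$. If $c\in L_z$, then $c\cdot u_j=|c|\cos(\frac{2\pi j}N-\varphi)$ for some $\varphi$. Since $\omega\ne1$ and $\omega^2\neq1$, it follows that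
\begin{equation}\label{eq:sums}
\sum_ju_j=0,\qquad \sum_j(c\cdot u_j)^2=\tfrac N2|c|^2 .
\end{equation}

\medskip
\noindent\textbf{Frequencies.} The characters $j\mapsto\omega^{kj}$, $k\in\mathbb Z/N$, form a basis of $\mathbb C^N$. Hence every real vector $h=(h_j)_{j\in\mathbb Z/N}$ can be written uniquely as
\begin{equation}\label{eq:fourier}
h_j=a_0+\sum_{1\le k<N/2}\operatorname{Re}(a_k\omega^{-kj})\;+\;a_{N/2}(-1)^j ,
\end{equation}
where $a_0\in\mathbb R$, $a_k\in\mathbb C$ for $1\le k<N/2$, and the last term, with $a_{N/2}\in\mathbb R$, is present only for even $N$. For $0\le k\le N/2$ let $F_k\subset\mathbb R^N$ be the space of vectors that have only the frequency $k$. These spaces are pairwise orthogonal. Put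
\[
A=F_0\oplus F_1,\qquad W=\bigoplus_{2\le k\le N/2}F_k,\qquad \mathbb R^N=A\oplus W ,
\]
and let $\pi:\mathbb R^N\to W$ be the orthogonal projection. Thus $A$ consists of the vectors $(a+c\cdot u_j(z))_j$ with $a\in\mathbb R$ and $c\in L_z$, for any one frame $z$. Its dimension is $3$, so $\dim W=N-3$.

A function $H:V\to\mathbb R$ gives the vectors
\[
h(z)=\big(H(\omega^{-j}z)\big)_{j\in\mathbb Z/N},\qquad h_j(\omega^{-1}z)=h_{j+1}(z),
\]
and their coefficients satisfy $a_k(\omega^{-1}z)=\omega^{-k}a_k(z)$. If $M(z)$ is a monomial of degree $a$ in the $z_i$ and $b$ in the $\bar z_i$, then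
\begin{equation}\label{eq:weight}
\operatorname{Re}M(\omega^{-j}z)=\operatorname{Re}\big(\omega^{-(a-b)j}M(z)\big).
\end{equation}
We call $a-b$ modulo $N$ the \emph{weight} of $M$. If the weight is $k$ with $1\le k<N/2$, then $\operatorname{Re}M$ contributes $M(z)$ to $a_k(z)$. If $N$ is even and the weight is $N/2$, it contributes $\operatorname{Re}M(z)$ to $a_{N/2}(z)$.

\section{The idea in \texorpdfstring{$\mathbb R^3$}{R3}}\label{sec:idea}

Perturb the unit circle of each plane $L$ to the polar curve with radius $1+\varepsilon H(v+iv^\perp)$ in direction $v$. For this to be independent of the choice of $v^\perp$ we need $H(\bar z)=H(z)$. For $\varepsilon=0$ the inscribed $N$-gons have $c=0$ and $r=1$, so for small $\varepsilon$ look for $c$ and $r-1$ of order $\varepsilon$. The vertex $c+ru_j$ lies at distance $r+c\cdot u_j+O(\varepsilon^2)$ from $O$, in a direction close to $u_j$. To first order, the polygon is inscribed only if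
\[
\varepsilon H(\omega^{-j}z)=(r-1)+c\cdot u_j(z)\quad\text{for all }j,\qquad\text{that is, only if } h(z)\in A .
\]
So we want a function $H$ with
\begin{equation}\label{eq:crit}
h(z)\notin A\qquad\text{for every } z\in V .
\end{equation}
In other words, the coefficients $a_k(z)$ with $k\ge2$ must have no common zero. Section~\ref{sec:criterion} turns this into a proof. Here we look for $H$ when $n=3$, where $V$ has dimension $3$.

\medskip
\noindent\textbf{$N\ge7$.} Take $H=\operatorname{Re}(z_2^2+z_3^3)$. As $3<N/2$, we have $a_2=z_2^2$ and $a_3=z_3^3$. A common zero has $z_2=z_3=0$, hence $z_1^2=-z_2^2-z_3^2=0$ and $z=0$, which is impossible on $V$.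

\medskip
\noindent\textbf{$N=6$.} Now $a_3$ is real, so \eqref{eq:crit} asks that one complex and one real function on the $3$-manifold $V$ have no common zero. Moreover, $a_3(\omega z)=-a_3(z)$. Try $a_2=z_3^2$. Its zeros are the frames of the coordinate plane $z_3=0$, which form two circles $z=(e^{i\alpha},\pm ie^{i\alpha},0)$. Each circle is mapped to itself by multiplication by $\omega$. Since $a_3$ changes sign under this rotation, it vanishes somewhere on each circle, \emph{whatever} terms of weight $3$ we put into $H$.

The way out is to make the zero set of $a_2$ fall into two disjoint pieces that are interchanged by $\omega$. Weights matter only modulo $6$, so $z_1^8$ also has weight $2$, and we may take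
\[
a_2=z_3^2-z_1^8=(z_3-z_1^4)(z_3+z_1^4).
\]
The zero set is $Z_+\cup Z_-$ with $Z_\pm=\{z\in V:z_3=\pm z_1^4\}$. On it $z_1\ne0$, since $z_1=0$ gives $z_3=0$ and then $z_2^2=0$; so $Z_+\cap Z_-=\varnothing$. Under $z\mapsto\omega z$ the coordinate $z_3$ is multiplied by $\omega$ and $z_1^4$ by $\omega^4=-\omega$, so $Z_+$ and $Z_-$ are interchanged. The function $\operatorname{Re}(z_3\bar z_1^4)$, of weight $1-4\equiv3$, equals $\pm|z_1|^8\neq0$ on $Z_\pm$. Therefore
\[
H=\operatorname{Re}\big[z_3^2-z_1^8+z_3\bar z_1^4\big]
\]
satisfies \eqref{eq:crit} for hexagons in $\mathbb R^3$.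

\medskip
\noindent\textbf{$n=2$, $N=4$.} Here the criterion cannot be met, in agreement with Shnirel'man's theorem. The manifold $V$ is the pair of circles $z_2=\pm iz_1$, the only coefficient in $W$ is the real function $a_2$, and it changes sign under multiplication by $\omega=i$, which preserves each circle. For $n\ge3$ and $N=2n$ the frequency $2$ is smaller than $N/2$, and this is what the construction needs.

\section{From a function on frames to a field of curves}\label{sec:criterion}

To make the first-order computation rigorous we let $\varepsilon\to0$ and take a limit of inscribed polygons. The computation applies if the limit is a regular polygon inscribed in a unit circle, but the polygons might also shrink to a point. The following lemma excludes this, here and in Section~\ref{sec:force}.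

Let $P$ be a compact metrizable space and $p\mapsto L(p)\in G_2(\mathbb R^n)$ a continuous map. A \emph{continuous $C^1$ family} of Jordan curves over $P$ is a choice of $\gamma_p\subset L(p)$ for each $p\in P$ such that every point of $P$ has a neighborhood $U$ and a map $f:U\times S^1\to\mathbb R^n$, with $f$ and $\partial_tf$ continuous, for which $f(p,\cdot)$ is injective with nowhere vanishing derivative and has image $\gamma_p$.

\begin{lemma}\label{lem:small}
For a continuous $C^1$ family over a compact $P$ there are constants $0<r_0<R$ such that every regular $N$-gon inscribed in one of the curves $\gamma_p$ has circumradius in $[r_0,R]$ and center at distance at most $R$ from $O$.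
\end{lemma}

\begin{proof}
By compactness of $P$ and $S^1$, the union of all $\gamma_p$ is bounded. The center of a polygon is the mean of the vertices, and the circumradius is the distance from center to vertex, so both are bounded.

Suppose that inscribed $N$-gons in $\gamma_{p_\nu}$ have circumradii tending to $0$. Pass to a subsequence with $p_\nu\to p$, and use a map $f$ as above near $p$. Let three consecutive vertices be $q_i^\nu=f(p_\nu,t_i^\nu)$, $i=0,1,2$; we may assume $t_i^\nu\to t_i$. The distances between the vertices tend to $0$, so $f(p,t_0)=f(p,t_1)=f(p,t_2)$, and injectivity gives $t_0=t_1=t_2=t^*$. Lifting the parameters to real numbers near $t^*$, for $i=0,1$ we get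
\[
q_{i+1}^\nu-q_i^\nu=\int_{t_i^\nu}^{t_{i+1}^\nu}\partial_tf(p_\nu,t)\,dt=(t_{i+1}^\nu-t_i^\nu)\big(\partial_tf(p,t^*)+o(1)\big).
\]
Here $t_{i+1}^\nu\ne t_i^\nu$ and $\partial_tf(p,t^*)\neq0$, so the lines through two adjacent edges have the same limit direction. But these lines make the constant angle $2\pi/N\not\equiv0\pmod\pi$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $N\ge4$ and let $H$ be the real part of a polynomial in $z,\bar z$ with real coefficients such that $h(z)\notin A$ for every $z\in V$. For $\varepsilon>0$ put
\[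
f_\varepsilon(z,t)=\big(1+\varepsilon H(e^{-it}z)\big)\operatorname{Re}(e^{-it}z),\qquad z\in V,\ t\in S^1 .
\]
For all sufficiently small $\varepsilon$ the images $\gamma^\varepsilon_{L}=f_\varepsilon(z,S^1)$, where $L=L_z$, form a field that satisfies {\rm(i)} and {\rm(ii)} with $C^\infty$ dependence on $L$. It consists of real-analytic strictly convex curves, tends to the field of unit circles in $C^\infty$ as $\varepsilon\to0$, and no $\gamma^\varepsilon_L$ has an inscribed regular $N$-gon.
\end{proposition}

\begin{proof}
\emph{The field.} The coefficients of the polynomial are real, so $H(\bar z)=H(z)$. Hence $f_\varepsilon(e^{-i\alpha}z,t)=f_\varepsilon(z,t+\alpha)$ and $f_\varepsilon(\bar z,t)=f_\varepsilon(z,-t)$, and the image depends only on $L_z$. Near any $L_0$ there is a smooth orthonormal frame $z(L)$ of $L$ (project a basis of $L_0$ to $L$ and orthonormalize), and $f_\varepsilon(z(L),t)$ is smooth in $(L,t)$ and real-analytic in $t$. Let $K=\max_V|H|$ and $\varepsilon K<1$. In polar coordinates of $L$ the curve has the positive radius function $\varrho(t)=1+\varepsilon H(e^{-it}z)$. So $f_\varepsilon(z,\cdot)$ is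 injective, and $\partial_tf_\varepsilon=\varrho'v+\varrho v^\perp\ne0$. As $V\times S^1$ is compact, the derivatives of $f_\varepsilon-f_0$ of each order are $O(\varepsilon)$ uniformly, where $f_0(z,t)=\operatorname{Re}(e^{-it}z)$ parametrizes the unit circle. In particular $\varrho^2+2\varrho'^2-\varrho\varrho''>0$ for small $\varepsilon$, so the curvature is positive and the curves are strictly convex.

\emph{No inscribed $N$-gons.} Suppose otherwise. Then there are $\varepsilon_\nu\to0$, $z^\nu\in V$, $c_\nu\in L_{z^\nu}$ and $r_\nu>0$ such that all points $q_j^\nu=c_\nu+r_\nu u_j(z^\nu)$ lie on $\gamma^{\varepsilon_\nu}_{L_{z^\nu}}$. That is,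
\begin{equation}\label{eq:inscribed}
|q_j^\nu|=1+\varepsilon_\nu H(\zeta_j^\nu),\qquad \zeta_j^\nu=w+iw^\perp,\quad w=q_j^\nu/|q_j^\nu| ,
\end{equation}
with $w^\perp$ equal to $w$ turned by $\pi/2$ in the direction given by $z^\nu$. Fix $\varepsilon_*>0$ with $\varepsilon_*K<1$. The curves $\gamma_L^\varepsilon$ with $0\le\varepsilon\le\varepsilon_*$ form a continuous $C^1$ family over $[0,\varepsilon_*]\times G_2(\mathbb R^n)$, so by Lemma~\ref{lem:small} we can pass to a subsequence with $z^\nu\to z\in V$, $c_\nu\to c\in L_z$ and $r_\nu\to r>0$. Write $u_j=u_j(z)$. In the limit $|c+ru_j|=1$, so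
\[
|c|^2+r^2+2r\,c\cdot u_j=1\quad\text{for all }j .
\]
Averaging over $j$ gives $|c|^2+r^2=1$ by \eqref{eq:sums}. Hence $c\cdot u_j=0$ for all $j$, so $c=0$ and $r=1$.

Now we use the first order. Squaring \eqref{eq:inscribed} gives $|c_\nu|^2+r_\nu^2+2r_\nu c_\nu\cdot u_j(z^\nu)=1+O(\varepsilon_\nu)$. Subtracting the mean over $j$ and using $r_\nu\to1$ gives $c_\nu\cdot u_j(z^\nu)=O(\varepsilon_\nu)$ for all $j$, and then $|c_\nu|=O(\varepsilon_\nu)$ by \eqref{eq:sums}. Therefore
\[
|q_j^\nu|=\Big(\big(r_\nu+c_\nu\cdot u_j(z^\nu)\big)^2+O(|c_\nu|^2)\Big)^{1/2}=r_\nu+c_\nu\cdot u_j(z^\nu)+O(\varepsilon_\nu^2),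
\]
and \eqref{eq:inscribed} becomes
\[
\varepsilon_\nu H(\zeta_j^\nu)=(r_\nu-1)+c_\nu\cdot u_j(z^\nu)+O(\varepsilon_\nu^2).
\]
The vector $\big((r_\nu-1)+c_\nu\cdot u_j(z^\nu)\big)_j$ lies in $A$. Applying $\pi$ and dividing by $\varepsilon_\nu$ we get $\pi\big((H(\zeta_j^\nu))_j\big)=O(\varepsilon_\nu)\to0$. Since $q_j^\nu\to u_j$, we have $\zeta_j^\nu\to\omega^{-j}z$. Hence $\pi(h(z))=0$, that is, $h(z)\in A$, contrary to the assumption.
\end{proof}

\section{The functions \texorpdfstring{$H$}{H}: proof of Theorem \ref{thm:avoid}}\label{sec:functions}

By Proposition~\ref{prop:criterion}, Theorem~\ref{thm:avoid} follows from the next lemma, which extends the two cases of Section~\ref{sec:idea} with $n=3$.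

\begin{lemma}\label{lem:H}
Let $n\ge3$ and
\[
H(z)=\operatorname{Re}\sum_{k=2}^n z_k^{\,k}\quad\text{if } N>2n,
\qquad H \text{ as in \eqref{eq:field}}\quad\text{if } N=2n .
\]
Then $h(z)\notin A$ for every $z\in V$.
\end{lemma}

\begin{proof}
Suppose $h(z)\in A$, so that $a_k(z)=0$ for all $k\ge2$ in \eqref{eq:fourier}.

If $N>2n$, the weights $2,\dots,n$ are smaller than $N/2$, so $a_k(z)=z_k^k$ for $2\le k\le n$. Hence $z_2=\dots=z_n=0$. Then $z_1^2=0$ and $z=0$, a contradiction.

Let $N=2n$. The monomials $z_3^2$ and $z_1^{2n+2}$ have weight $2$ modulo $2n$. The monomial $z_{k+1}^k$, $3\le k\le n-1$, has weight $k$. The monomial $z_3\bar z_1^{n+1}$ has weight $-n\equiv n=N/2$. Because $n\ge3$, the weights $2,\dots,n-1$ are smaller than $N/2$ and include $2$. So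
\[
a_2=z_3^2-z_1^{2n+2},\qquad a_k=z_{k+1}^k\ \ (3\le k\le n-1),\qquad a_n=\operatorname{Re}(z_3\bar z_1^{n+1}).
\]
Since these vanish, $z_4=\dots=z_n=0$ and $z_3=\pm z_1^{n+1}$, and then $0=a_n=\pm|z_1|^{2n+2}$. Thus $z_1=z_3=0$, and $\sum_jz_j^2=0$ gives $z_2=0$. Hence $z=0$, a contradiction.
\end{proof}

For $N<2n$ the scheme runs out of frequencies: $\dim W=N-3$ is then smaller than $\dim V=2n-3$. The next section shows that for certain $N$ no other construction can succeed.

\section{When polygons are forced: proof of Theorem \ref{thm:force}}\label{sec:force}

\subsection{Arithmetic and reduction}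

We first check the equivalence in the statement for odd $N\ge5$. A prime $N$ does not divide $\big(\frac{N-1}2\big)!$. An odd composite $N$ is either $ab$ with $3\le a<b$ or the square of an odd prime $q$. In the first case $a<b\le N/3\le\frac{N-1}2$, so $a$ and $b$ are distinct factors of the factorial and $N$ divides it. If $N=q^2$ with $q\ge5$, then $q<2q\le\frac{q^2-1}2$, so $q\cdot 2q$, and hence $N$, divides the factorial. Finally, $9\nmid4!=24$.

Let $N\le2n-1$ be as in the theorem. A field in $\gamma_2^n$ restricts to a field over $G_2(\mathbb R^{(N+1)/2})\subset G_2(\mathbb R^n)$. So, replacing $n$ by $(N+1)/2$, we may assume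
\[
N=2n-1,\qquad n\ge3,\qquad N\nmid (n-1)! .
\]

The plan is to encode inscribed $N$-gons as zeros of a section of a vector bundle, to deform the field to unit circles while the zeros stay in a compact set, and to compute the resulting Euler class for unit circles.

\subsection{Deformation to unit circles}

We say that two fields of curves are \emph{joined} if they are the restrictions to $s=0$ and $s=1$ of a continuous $C^1$ family $\gamma_L^s$ over $[0,1]\times G_2(\mathbb R^n)$, with $\gamma^s_L\subset L$.

\begin{proposition}\label{prop:deform}
Every field satisfying {\rm(i)} and {\rm(ii)} can be connected to the field of unit circles by a chain of three consecutive joinings.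
\end{proposition}

The planes are not oriented and the curves carry no distinguished parameter. So each deformation must be canonical, that is, independent of the parametrization and compatible with isometries. The curve shortening flow has this property, but we apply it to smooth initial curves, so we smooth the curves first. Once all curves are convex, support functions finish the deformation.

\begin{proof}
\emph{Stage 1: smoothing.} Let $g_L:\mathbb R/\mathbb Z\to L$ be a constant-speed parametrization of $\gamma_L$. It is unique up to rotations and reversal of $\mathbb R/\mathbb Z$. Locally in $L$ it can be chosen such that $g_L$ and $g_L'$ are continuous in $(L,t)$: reparametrize the map $f$ of (ii) by normalized arc length. Let $g_L^s=K_s*g_L$, where $K_s$ is the heat kernel of $\mathbb R/\mathbb Z$ at time $s$, and $g_L^0=g_L$. Since $K_s$ is even, convolution commutes with rotations and reversal, so the image of $g_L^s$ depends only on $\gamma_L$ and $s$. As $(g^s_L)'=K_s*g_L'$, both $g_L^s(t)$ and its $t$-derivative are continuous in $(s,L,t)$, including at $s=0$.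

We claim that there is $s_0>0$ such that all $g_L^s$ with $s\le s_0$ are injective with nonvanishing derivative. Otherwise there are $s_\nu\to0$ and, after passing to a subsequence, $L_\nu\to L$ such that this fails for $g_{L_\nu}^{s_\nu}$. The derivatives do not vanish for large $\nu$, because $|g_L'|>0$. So $g^{s_\nu}_{L_\nu}(t_\nu)=g^{s_\nu}_{L_\nu}(t'_\nu)$ with $t_\nu\neq t_\nu'$, and we may assume $t_\nu\to t$, $t_\nu'\to t'$. Injectivity of $g_L$ gives $t=t'$. But then, with parameters lifted to real numbers near $t$, the difference of the two values is $(t_\nu-t_\nu')(g_L'(t)+o(1))\ne0$, a contradiction. After rescaling $[0,s_0]$ to $[0,1]$ and $\mathbb R/\mathbb Z$ to $S^1$ we have a joining. At its end all $t$-derivatives of the local parametrizations are continuous in $(L,t)$.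

\emph{Stage 2: curve shortening.} Let $\Gamma(\cdot,0)$ parametrize a smooth Jordan curve, and let $\Gamma(u,t)$ move by the curve shortening flow $\partial_t\Gamma=k\,\mathbf n$, where $k$ is the curvature with respect to the inner normal $\mathbf n$. By standard parabolic theory a smooth solution is unique. By Gage--Hamilton \cite{gh} and Grayson \cite{gr}, it exists for $0\le t<T$ with $T=\mathrm{area}/2\pi$, where the area is the one enclosed by the initial curve; all its curves are smooth Jordan curves, and at some time before $T$ the curvature is positive. By $\partial_tk=\partial_\sigma^2k+k^3$ ($\sigma$ is arc length) and the maximum principle, positive curvature persists afterwards. By uniqueness, the flow commutes with isometries and with reparametrizations of the initial curve.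

We also need continuous dependence on initial data, which is standard: \emph{if $\Gamma_\nu(\cdot,0)\to\Gamma(\cdot,0)$ in $C^\infty$ and $T'<T$, then $\Gamma_\nu\to\Gamma$ in $C^\infty$ on $S^1\times[0,T']$.} We recall why. Since the enclosed areas converge, $\Gamma_\nu$ exists on $[0,T']$ for large $\nu$. Let $K>\max|k|$ for $\Gamma$ on $[0,T']$. For large $\nu$ the curvature of $\Gamma_\nu$ is at most $K$ in absolute value at time $0$. The equation for $k$ and the maximum principle then give $|k|\le(K^{-2}-2t)^{-1/2}\le2K$ for $0\le t\le\min(\delta,T')$, where $\delta=\frac3{8K^2}$. From $\partial_t\partial_\sigma=\partial_\sigma\partial_t+k^2\partial_\sigma$ one gets by induction, for $m\ge1$,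
\[
\partial_t(\partial_\sigma^mk)=\partial_\sigma^2(\partial_\sigma^mk)+(m+3)k^2\,\partial_\sigma^mk+(\text{a polynomial in }k,\dots,\partial_\sigma^{m-1}k).
\]
The maximum principle bounds $\partial_\sigma^mk$ on $[0,\min(\delta,T')]$ uniformly in $\nu$, successively for $m=1,2,\dots$. With $\partial_t\log|\partial_u\Gamma|=-k^2$ this bounds all derivatives of $\Gamma_\nu$ in $(u,t)$ and bounds $|\partial_u\Gamma_\nu|$ away from $0$. By Arzel\`a--Ascoli every subsequence has a further subsequence that converges in $C^\infty$, and the limit is a solution with initial curve $\Gamma(\cdot,0)$, hence equal to $\Gamma$. So the assertion holds on $[0,\min(\delta,T')]$. If $\delta<T'$, then $\Gamma_\nu(\cdot,\delta)\to\Gamma(\cdot,\delta)$ in $C^\infty$, so for large $\nu$ the curvature of $\Gamma_\nu$ at time $\delta$ is again at most $K$ in absolute value. Restarting at time $\delta$ with the same $K$, we reach $T'$ in finitely many steps.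

Apply this to the curves at the end of Stage~1, identifying planes near $L_0$ with $\mathbb R^2$ by a continuous frame. The extinction time $T_L$ is continuous in $L$. For each $L$ there is $\tau_L<1$ such that the curve at time $\tau_LT_L$ has positive curvature. By continuous dependence the same holds for nearby $L'$ at time $\tau_LT_{L'}$, and it persists. By compactness of $G_2(\mathbb R^n)$ there is one $\tau<1$ such that for every $L$ the curve at time $\tau T_L$ has positive curvature. The curves at times $s\tau T_L$, $0\le s\le1$, form a joining.

\emph{Stage 3: convex curves.} Now all curves have positive curvature. Let $h_L(v)=\max_{q\in\gamma_L}q\cdot v$, $v\in L$, $|v|=1$, be the support function with respect to $O$; it need not be positive. In terms of a frame, with $v=v(\theta)=x\cos\theta+y\sin\theta$ and $h=h_L(v(\theta))$, the point of the curve with outer normal $v$ is $hv+h'v^\perp$, and $h+h''$ is the radius of curvature there, which is positive. The normal angle can replace the old parameter by the inverse function theorem, so with a continuous local frame $h$ and its $\theta$-derivatives depend continuously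 on $L$. For $0\le s\le1$ let $h^s=(1-s)h+s$ and
\[
f=h^sv+(h^s)'v^\perp,\qquad \partial_\theta f=\big((1-s)(h+h'')+s\big)v^\perp .
\]
The derivative is a positive multiple of $v^\perp(\theta)$. Since $v^\perp(\theta)\cdot v(\theta_0)=-\sin(\theta-\theta_0)$, the function $\theta\mapsto f(\theta)\cdot v(\theta_0)$ has its maximum at $\theta_0$ only, so $f$ is injective. The image depends only on the function $h_L$ and on $s$, not on the frame. For $s=0$ we get $\gamma_L$, and for $s=1$ we get $f=v$, the unit circle of $L$.
\end{proof}

\subsection{The test map}

Let
\[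
Y=\{(z,c,r):\ z\in V,\ c\in L_z,\ r>0\}
\]
with the free action of $\mathbb Z_N$ generated by $(z,c,r)\mapsto(\omega^{-1}z,c,r)$. Put $B=Y/\mathbb Z_N$ and $X=V/\mathbb Z_N$, and let $p:B\to X$ be the projection; $X$ is a compact manifold, connected because $n\ge3$. Let $\mathbb Z_N$ act on $\mathbb R^N$ by letting its generator act as the shift $(a_j)\mapsto(a_{j+1})$, and let $\mathcal E=Y\times_{\mathbb Z_N}\mathbb R^N$, a vector bundle of rank $N$ over $B$. It is orientable because $N$ is odd: an $N$-cycle is then an even permutation.

Given a continuous $C^1$ family $\gamma_L^s$ over $[0,1]\times G_2(\mathbb R^n)$ with $\gamma_L^s\subset L$, let $d_L^s:L\to\mathbb R$ be the signed distance to $\gamma_L^s$, negative inside. It is continuous in $(s,L,q)$, $q\in L$. Indeed, its absolute value is continuous because $f$ is. Near points where it is not zero the sign is locally constant, because the interior is the set of points with winding number $\pm1$ and, in continuous local frames, winding numbers are locally constant off the curve. Put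
\[
\Phi_j^s(z,c,r)=d_{L_z}^s\big(c+ru_j(z)\big),\qquad j\in\mathbb Z/N .
\]
As $u_j(\omega^{-1}z)=u_{j+1}(z)$, the map $\Phi^s:Y\to\mathbb R^N$ is equivariant and so is a section of $\mathcal E$. For given $s$ it has a zero if and only if some $\gamma_L^s$ has an inscribed regular $N$-gon. By Lemma~\ref{lem:small}, applied with $P=[0,1]\times G_2(\mathbb R^n)$, on the zero set in $B\times[0,1]$ we have $r_0\le r\le R$ and $|c|\le R$. This set is closed. \emph{So the zero set in $B\times[0,1]$ is compact.}

\subsection{Euler classes with compact support}

Cohomology has integer coefficients, and $H_c^*(B)=\varinjlim H^*(B,B\setminus C)$ over compact $C\subset B$. Let $\Phi$ be a section, with compact zero set $Z$, of an oriented vector bundle $\mathcal E$ of rank $N$ with Thom class $\mu\in H^N(\mathcal E,\mathcal E\setminus0)$. Let $e_c(\Phi)\in H_c^N(B)$ be the image of $\Phi^*\mu\in H^N(B,B\setminus Z)$. We use three properties.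
\begin{itemize}
\item[(E1)] If $\Phi$ has no zeros, then $e_c(\Phi)=0$.
\item[(E2)] If $\Phi^s$ is a homotopy of sections with compact zero set in $B\times[0,1]$, then $e_c(\Phi^0)=e_c(\Phi^1)$. Indeed, both are restrictions of one class in $H_c^N(B\times[0,1])$, and the two restrictions to the ends coincide, being both inverse to the pullback under the proper projection $B\times[0,1]\to B$.
\item[(E3)] If $\mathcal E=\mathcal E_0\oplus\mathcal E_1$ is a sum of oriented bundles and $\Phi=(\beta,0)$, then $e_c(\Phi)=\pm e_c(\beta)\cup e(\mathcal E_1)$, where $e$ is the usual Euler class, because the Thom class of the sum is, up to sign, the product of the pulled back Thom classes.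
\end{itemize}

The section $\Phi$ defined by a single field depends only on the field. By Proposition~\ref{prop:deform}, (E2) for each of the three joinings, and (E1), Theorem~\ref{thm:force} therefore follows once we know that $e_c(\Phi)\ne0$ for the field of unit circles.

\subsection{Unit circles}

For unit circles replace the signed distance by $\frac12(|q|^2-1)$. It has the same sign and the same zeros, so the linear homotopy does not change the compact zero set of the section, and by (E2) the class remains the same. Now
\[
\Phi_j=\tfrac12(|c|^2+r^2-1)+r\,c\cdot u_j(z).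
\]
This vector lies in $A=F_0\oplus F_1$. Accordingly $\mathcal E=\mathcal E_0\oplus p^*\mathcal W$ and $\Phi=(\beta,0)$, where $\mathcal E_0=Y\times_{\mathbb Z_N}A$ and
\[
\mathcal W=V\times_{\mathbb Z_N}W,\qquad W=\bigoplus_{k=2}^{n-1}F_k ,\qquad \operatorname{rank}\mathcal W=2n-4 .
\]
All summands are orientable: every element of the odd-order group $\mathbb Z_N$ is a square and so acts with positive determinant.

The isomorphisms $L_z\to F_1$, $c\mapsto(c\cdot u_j(z))_j$, identify the $F_1$-part of $\mathcal E_0$ with the bundle of planes $L_z$, oriented by the frames. So $\beta=\big(\frac12(|c|^2+r^2-1),\,rc\big)$. On a fiber $L_z\times(0,\infty)\cong\mathbb R^3$ of $p$ the map $\beta$ has the single zero $(c,r)=(0,1)$, and its differential there is $(dr,dc)$, an isomorphism. Hence $e_c(\beta)\in H_c^3(B)$ restricts to a generator of $H_c^3$ of each fiber. With the coordinate $\log r$, $p:B\to X$ becomes an oriented rank $3$ vector bundle over the compact connected manifold $X$, and $e_c(\beta)$ is, up to sign, its Thom class. By (E3),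
\[
e_c(\Phi)=\pm e_c(\beta)\cup p^*e(\mathcal W),
\]
which is, up to sign, the image of $e(\mathcal W)$ under the Thom isomorphism $H^{2n-4}(X)\cong H_c^{2n-1}(B)$. Therefore
\[
e_c(\Phi)\neq0\iff e(\mathcal W)\ne0 .
\]

\subsection{The Euler class of \texorpdfstring{$\mathcal W$}{W}}

Let $Q=V/S^1$, with $S^1$ acting as the group of $\lambda\in\mathbb C$, $|\lambda|=1$, by $z\mapsto\lambda z$. This is the Grassmannian of oriented planes, and at the same time the smooth quadric $\{\sum_j z_j^2=0\}\subset\mathbb{CP}^{n-1}$, a closed connected oriented manifold of dimension $2n-4$. Let $l$ be the complex line bundle $V\times_{S^1}\mathbb C$, that is, $V\times\mathbb C$ modulo $(z,a)\sim(\lambda z,\lambda a)$. The map $(z,a)\mapsto\bar a z$ is a conjugate-linear isomorphism onto the tautological line bundle, so $x=c_1(l)$ is the hyperplane class. Since $Q$ has degree $2$,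
\begin{equation}\label{eq:degree}
\langle x^{n-2},[Q]\rangle=\pm2 .
\end{equation}

Let $\rho:X\to Q$ be the projection. Parametrize $F_k$, $2\le k\le n-1$, by $a\in\mathbb C$ via $(\operatorname{Re}(a\omega^{-kj}))_j$; the shift becomes $a\mapsto\omega^{-k}a$. So $V\times_{\mathbb Z_N}F_k$ is $V\times\mathbb C$ modulo $(z,a)\sim(\omega^{-1}z,(\omega^{-1})^ka)$, which is $\rho^*l^{\otimes k}$. Hence
\begin{equation}\label{eq:eW}
e(\mathcal W)=\pm\prod_{k=2}^{n-1}k\,\rho^*x=\pm(n-1)!\,\rho^*x^{n-2}.
\end{equation}
Moreover, $\rho$ is a principal bundle with group $S^1/\mathbb Z_N$, the circle bundle of $l^{\otimes N}$, so its Euler class is $\pm Nx$.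

\medskip
\noindent\textbf{Pentagons in $\mathbb R^3$.} For $n=3$ and $N=5$, $Q$ is a conic, a $2$-sphere on which $x$ is, up to sign, twice a generator. The manifold $X$ is a circle bundle over it with Euler number $\pm10$, so $H^2(X)=\mathbb Z/10$, and $e(\mathcal W)=\pm2\rho^*x=\pm4\ne0$ in $\mathbb Z/10$.

\medskip
\noindent\textbf{The general case.} The Gysin sequence of $\rho$ contains
\[
H^{2n-6}(Q)\xrightarrow{\ \cup(\pm Nx)\ }H^{2n-4}(Q)=\mathbb Z\xrightarrow{\ \rho^*\ }H^{2n-4}(X),
\]
so $\ker\rho^*\subset N\mathbb Z$. By \eqref{eq:degree}, the class $(n-1)!\,x^{n-2}$ corresponds to $\pm2(n-1)!\in\mathbb Z$. This integer is not divisible by $N$, because $N$ is odd and $N\nmid(n-1)!$. By \eqref{eq:eW}, $e(\mathcal W)\neq0$. This completes the proof of Theorem~\ref{thm:force}. \qed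

\begin{remark}
The arithmetic hypothesis is exactly what this argument needs. If $N=2n-1$ divides $(n-1)!$, then $(n-1)!\,x^{n-2}=Nx\cup\frac{(n-1)!}N\,x^{n-3}$ lies in $\ker\rho^*$ and $e(\mathcal W)=0$. The first such case is $N=15$, $n=8$. The argument then gives no information about inscribed $N$-gons.
\end{remark}

\begin{thebibliography}{9}

\bibitem{cross}
\emph{Apporximation Of Two-Dimensional Cross-Sections} (as printed: APPORXIMATION OF TWO-DIMENSIONAL CROSS-SECTIONS),
\url{http://www.ams.org/journals/spmj/2005-16-06/S1061-0022-05-00889-7/S1061-0022-05-00889-7.pdf}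

\bibitem{gh}
Gage and Hamilton, J. Differential Geom. \textbf{23} (1986).

\bibitem{gr}
Grayson, J. Differential Geom. \textbf{26} (1987).

\end{thebibliography}

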